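\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}


\title{Circular geodesic submanifolds of non-flat complex space forms have parallel second fundamental form}

\begin{abstract}
A submanifold is called circular geodesic if each of its geodesics is a circle of the ambient space. We prove that a circular geodesic submanifold of a non-flat complex space form is totally real or complex, and that its second fundamental form is parallel. This answers affirmatively the question whether parallelism follows when the mean curvature vector has constant length; that hypothesis turns out to be superfluous. We also prove a converse, and we show that the complete examples that are neither totally real nor totally geodesic are exactly the second Veronese embeddings of complex projective spaces.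
\end{abstract}

\section{Introduction}

\subsection*{The question}

A smooth curve $\gamma$ in a Riemannian manifold $\tilde M$, parametrized by arc length, is a \emph{circle} if there are a constant $k\ge 0$ and a unit vector field $Y$ along $\gamma$ with
\begin{equation}\label{circle}
\tilde\nabla_{\dot\gamma}\dot\gamma=kY,\qquad \tilde\nabla_{\dot\gamma}Y=-k\dot\gamma .
\end{equation}
Geodesics are the case $k=0$; in Euclidean space one obtains straight lines and round circles. Let $f:M\to\tilde M$ be an isometric immersion of a connected complete Riemannian manifold. We call $M$ a \emph{circular geodesic submanifold} of $\tilde M$ if $f$ maps every unit speed geodesic of $M$ to a circle of $\tilde M$. Totally geodesic submanifolds and round spheres in Euclidean space are the first examples.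

The definition is a condition on the second fundamental form $\sigma$. If $X$ is the tangent field of a unit speed geodesic of $M$, its acceleration in $\tilde M$ is $\sigma(X,X)$. By \eqref{circle} the derivative of the acceleration is $-k^2X$, and the normal part of this equation is
\[
(\nabla_X\sigma)(X,X)=0 .
\]
If $\tilde M$ has constant sectional curvature, the Codazzi equation makes $(\nabla_X\sigma)(Y,Z)$ symmetric in all three arguments, so polarization gives $\nabla\sigma=0$ at once: circular geodesic submanifolds of real space forms have parallel second fundamental form.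

Now let $\tilde M=\tilde M^N(c)$ be a complex space form of complex dimension $N$ and constant holomorphic sectional curvature $c\ne0$, that is, $\mathbf{CP}^N(c)$ or $\mathbf{CH}^N(c)$, with complex structure $J$. The Codazzi equation then contains a curvature term, and the argument above breaks down. For tangent $X$ write $JX=PX+FX$ with $PX$ tangent and $FX$ normal to $M$. We shall see in Section~\ref{sec:first} that circularity still determines $\nabla\sigma$, but now
\begin{equation}\label{nablasigmaintro}
(\nabla_X\sigma)(Y,Z)=-\tfrac c4\bigl\{\langle PX,Y\rangle FZ+\langle PX,Z\rangle FY\bigr\}.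
\end{equation}
At a given point the right side vanishes exactly when $P=0$ (the tangent space is totally real) or $F=0$ (it is complex). Thus the question is whether tangent spaces can be in an intermediate position. Taking the trace of \eqref{nablasigmaintro} over $Y,Z$ gives, for the mean curvature vector $H=\frac1n\operatorname{tr}\sigma$ with $n=\dim_{\mathbb R} M$,
\begin{equation}\label{nablaH}
\nabla^\perp_XH=-\tfrac{c}{2n}\,FPX .
\end{equation}
So conditions on $H$ restrict the position of the tangent space; constancy of $|H|$ says that $\langle FPX,H\rangle=0$ for all $X$. The following problem is posed in \cite{problem}: \emph{let $M$ be a circular geodesic submanifold of a non-flat complex space form whose mean curvature vector has constant length; is the second fundamental form parallel?}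

\subsection*{Results}

The answer is yes, and no condition on $H$ is needed. Completeness is not needed for this either; if $M$ is not complete, ``circular geodesic'' means that $f$ maps every geodesic segment to a circle.

\begin{theorem}\label{thmA}
Let $M$ be a connected circular geodesic submanifold of $\tilde M^N(c)$, $c\neq0$, complete or not. Then $M$ is a totally real or a complex submanifold, and $\nabla\sigma=0$. In particular $\nabla^\perp H=0$, so $|H|$ is automatically constant.
\end{theorem}

\begin{theorem}\label{thmB}
A connected submanifold of $\tilde M^N(c)$, $c\ne0$, is circular geodesic if and only if $\nabla\sigma=0$ and at each point $|\sigma(X,X)|$ is the same for all unit tangent vectors $X$.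
\end{theorem}

\begin{theorem}\label{thmC}
Let $M$ be a complete circular geodesic submanifold of $\tilde M^N(c)$, $c\ne0$, that is neither totally real nor totally geodesic. Then $c>0$, $M$ is holomorphically isometric to $\mathbf{CP}^m(c/2)$ with $m=n/2$, and $f$ is, up to a holomorphic isometry, the second Veronese embedding into a totally geodesic $\mathbf{CP}^r(c)$, $r=\frac m2(m+3)$. Conversely, this embedding is circular geodesic. For $c<0$ every circular geodesic submanifold is totally real or a totally geodesic complex submanifold.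
\end{theorem}

\begin{remark}
The hypothesis $c\neq 0$ is essential for the dichotomy in Theorem~\ref{thmA}. In flat $\mathbf C^2$ every real plane is totally geodesic, hence circular geodesic, whatever its position relative to $J$. Totally real examples that are not totally geodesic exist for either sign of $c$: for $N\ge2$ take a geodesic sphere of small radius in a totally geodesic real form, which has constant curvature $c/4$. Such a sphere satisfies $\sigma(X,Y)=\langle X,Y\rangle H$ with $\nabla^\perp H=0$ and $H\ne0$, in the real form and hence also in $\tilde M^N(c)$. So its geodesics satisfy \eqref{circle} with $k=|H|$, $Y=H/|H|$.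
\end{remark}

\subsection*{Idea of the proof}

Equation \eqref{nablasigmaintro} expresses $\nabla\sigma$ through $P$ and $F$, and $\nabla P$, $\nabla F$ are algebraic in $\sigma$, so the second derivative of $\sigma$ is algebraic in $\sigma,P,F$. Its skew part must equal the action of the curvature on $\sigma$ (the Ricci identity), and the curvature is algebraic as well. So circularity implies a purely algebraic identity at each point where $P\neq0$, \eqref{key} below.

Section~\ref{sec:model} carries this out by hand for surfaces. There $|PX|=\kappa|X|$ with a number $\kappa$ at each point, and if $\kappa$ is a positive constant and $\sigma\neq0$, the identity forces $\kappa=1$: only complex surfaces survive. In general $|PX|/|X|$ may vary with the direction and with the point. The number $\kappa$ is then replaced by the vector $a=PX$, whose derivative along the geodesic in direction $X$ is three times a vector $b$. Pairing \eqref{key} with suitable normal vectors gives two equations for $a$, $b$ and $\sigma$. Differentiating one of them along geodesics and comparing it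 with the other leads to $b=0$ (Sections~\ref{sec:objects}--\ref{sec:bzero}). Section~\ref{sec:F} then follows the pattern of the surface case.

\section{Conventions and standard formulas}\label{sec:conv}

Throughout, $M$ is connected, $n=\dim_{\mathbb R}M\ge1$ and $c\ne0$. We use $R(A,B)=[\nabla_A,\nabla_B]-\nabla_{[A,B]}$, so that
\begin{equation}\label{Rtilde}
\tilde R(A,B)C=\tfrac c4\bigl\{\langle B,C\rangle A-\langle A,C\rangle B+\langle JB,C\rangle JA-\langle JA,C\rangle JB-2\langle JA,B\rangle JC\bigr\}.
\end{equation}
With the shape operator $A_\eta$ and the normal connection $\nabla^\perp$,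
\[
\tilde\nabla_XY=\nabla_XY+\sigma(X,Y),\qquad \tilde\nabla_X\eta=-A_\eta X+\nabla^\perp_X\eta,\qquad \langle A_\eta X,Y\rangle=\langle\sigma(X,Y),\eta\rangle .
\]
We write
\[
T(X,Y,Z)=(\nabla_X\sigma)(Y,Z)=\nabla^\perp_X(\sigma(Y,Z))-\sigma(\nabla_XY,Z)-\sigma(Y,\nabla_XZ),
\]
which is symmetric in $Y,Z$. The equations of Gauss, Codazzi and Ricci are
\begin{align}
\langle R(V,X)Y,Z\rangle&=\langle\tilde R(V,X)Y,Z\rangle+\langle\sigma(X,Y),\sigma(V,Z)\rangle-\langle\sigma(V,Y),\sigma(X,Z)\rangle,\label{gauss}\\
T(X,Y,Z)-T(Y,X,Z)&=(\tilde R(X,Y)Z)^\perp,\label{codazzi}\\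
R^\perp(V,X)\eta&=(\tilde R(V,X)\eta)^\perp+\sigma(V,A_\eta X)-\sigma(X,A_\eta V).\label{riccieq}
\end{align}
The \emph{Ricci identity} for $\sigma$ expresses the skew part of its second covariant derivative by curvature:
\begin{equation}\label{ricciid}
(\nabla_VT)(X,Y,Z)-(\nabla_XT)(V,Y,Z)=R^\perp(V,X)\sigma(Y,Z)-\sigma(R(V,X)Y,Z)-\sigma(Y,R(V,X)Z).
\end{equation}

For tangent $Y$ and normal $\eta$ decompose into tangential and normal parts
\[
JY=PY+FY,\qquad J\eta=t\eta+\varphi\eta .
\]
Since $J$ is skew and orthogonal, $P$ and $\varphi$ are skew, $\langle t\eta,Y\rangle=-\langle\eta,FY\rangle$ and $|PY|^2+|FY|^2=|Y|^2$. From $J^2=-1$ we get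
\begin{equation}\label{Jsquared}
P^2+tF=-I,\qquad Ft+\varphi^2=-I .
\end{equation}
$M$ is \emph{totally real} if $P\equiv0$ and \emph{complex} if $F\equiv0$. As $\tilde\nabla J=0$, comparing the tangential and normal parts of $\tilde\nabla_X(JY)=J\tilde\nabla_XY$ gives
\begin{equation}\label{nablaPF}
(\nabla_XP)Y=A_{FY}X+t\sigma(X,Y),\qquad (\nabla_XF)Y=-\sigma(X,PY)+\varphi\sigma(X,Y).
\end{equation}

We often differentiate a tensor identity in a direction $V$ at a point $p$, extending the vectors in it to fields with vanishing covariant derivative at $p$; we call such fields \emph{parallel at $p$}. We also use repeatedly that a polynomial on $T_pM$ vanishing on a nonempty open set is zero.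

\section{First consequences of circularity}\label{sec:first}

\begin{lemma}\label{isotropy}
If $M$ is circular geodesic, there is a constant $\lambda\ge0$ such that for all $X\in TM$
\begin{equation}\label{basic}
|\sigma(X,X)|^2=\lambda^2|X|^4,\qquad A_{\sigma(X,X)}X=\lambda^2|X|^2X,\qquad T(X,X,X)=0.
\end{equation}
Moreover, for all $X,V,Z$ tangent at the same point,
\begin{equation}\label{polar}
\langle\sigma(X,X),\sigma(V,Z)\rangle+2\langle\sigma(X,V),\sigma(X,Z)\rangle=\lambda^2\bigl(|X|^2\langle V,Z\rangle+2\langle X,V\rangle\langle X,Z\rangle\bigr).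
\end{equation}
\end{lemma}

\begin{proof}
Let $X$ be the tangent field of a unit speed geodesic and $\xi=\sigma(X,X)=\tilde\nabla_XX$. By \eqref{circle}, $|\xi|=k$ is constant along the geodesic and $\tilde\nabla_X\xi=-k^2X$, also if $k=0$. The tangential and normal parts of the last equation are $A_\xi X=|\xi|^2X$ and $\nabla^\perp_X\xi=T(X,X,X)=0$. Every unit vector is tangent to such a geodesic, so both hold for all unit $X$.

By the first, $\langle\sigma(X,X),\sigma(X,Z)\rangle=0$ whenever $Z\perp X$, so the function $|\sigma(X,X)|^2$ has zero differential on the unit sphere of $T_pM$ and is constant there (for $n=1$ the sphere is $\{\pm X\}$ and nothing is to be shown). It is also constant along geodesics, and any two points of the connected manifold $M$ are joined by a broken geodesic. Hence $|\sigma(X,X)|=\lambda$ for all unit $X$, with one constant $\lambda$, and \eqref{basic} follows by homogeneity. Polarizing the quartic identity $|\sigma(X,X)|^2=\lambda^2|X|^4$ gives \eqref{polar}.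
\end{proof}

\begin{proposition}\label{formulanabla}
If $M$ is circular geodesic, then
\begin{equation}\label{nablasigma}
T(X,Y,Z)=(\nabla_X\sigma)(Y,Z)=-\tfrac c4\bigl\{\langle PX,Y\rangle FZ+\langle PX,Z\rangle FY\bigr\}.
\end{equation}
At a point $p$ one has $\nabla\sigma=0$ if and only if $P_p=0$ or $F_p=0$.
\end{proposition}

\begin{proof}
Since $T$ is symmetric in its last two arguments, polarizing $T(X,X,X)=0$ gives $T(X,Y,Z)+T(Y,X,Z)+T(Z,X,Y)=0$. By the Codazzi equation \eqref{codazzi} we may replace $T(Y,X,Z)$ by $T(X,Y,Z)-(\tilde R(X,Y)Z)^\perp$ and $T(Z,X,Y)$ by $T(X,Y,Z)-(\tilde R(X,Z)Y)^\perp$, so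
\[
3T(X,Y,Z)=(\tilde R(X,Y)Z)^\perp+(\tilde R(X,Z)Y)^\perp .
\]
By \eqref{Rtilde}, $(\tilde R(X,Y)Z)^\perp=\frac c4\{\langle PY,Z\rangle FX-\langle PX,Z\rangle FY-2\langle PX,Y\rangle FZ\}$. On adding the same expression with $Y,Z$ exchanged, the $FX$-terms cancel, because $P$ is skew, and \eqref{nablasigma} follows.

If $P_p=0$ or $F_p=0$, the right side of \eqref{nablasigma} vanishes at $p$. Conversely, let it vanish and let $PX\ne0$ for some $X\in T_pM$. Taking $Y=Z=PX$ gives $FPX=0$; then taking $Y=PX$ and $Z$ arbitrary gives $FZ=0$.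
\end{proof}

The trace of \eqref{nablasigma} over $Y,Z$ gives \eqref{nablaH}. From now on let
\[
U=\{p\in M: P_p\neq0\},
\]
an open subset of $M$.

\begin{lemma}\label{reduction}
Let $M$ be circular geodesic. If $F=0$ at every point of $U$, then $M$ is totally real or complex, and $\nabla\sigma=0$. If $\lambda=0$, then indeed $F=0$ at every point of $U$.
\end{lemma}

\begin{proof}
If $U=\emptyset$, then $P\equiv0$. If $U\ne\emptyset$ and $F=0$ on $U$, then $|PY|=|Y|$ for all $Y$ over $U$, hence by continuity over $\overline U$, so $\overline U\subset U$. As $M$ is connected, $U=M$ and $F\equiv0$. In both cases $\nabla\sigma=0$ by Proposition~\ref{formulanabla}.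

If $\lambda=0$, then $\sigma=0$ by \eqref{basic}, so $\nabla\sigma=0$, and Proposition~\ref{formulanabla} gives $F=0$ on $U$.
\end{proof}

The quartic identity in \eqref{basic} holds at every point, and so far we have not compared its derivative with \eqref{nablasigma}. Doing so on $U$ yields a relation between $F$ and $\sigma$.

\begin{lemma}\label{cubic}
Let $M$ be circular geodesic. For all tangent vectors $X,Y$ at a point of $U$,
\begin{equation}\label{cubiceq}
\langle FX,\sigma(X,X)\rangle=0,\qquad \langle FY,\sigma(X,X)\rangle=-2\langle FX,\sigma(X,Y)\rangle,\qquad t\sigma(X,X)=2A_{FX}X .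
\end{equation}
\end{lemma}

\begin{proof}
By \eqref{nablasigma} and skewness of $P$,
\begin{equation}\label{TVXX}
T(V,X,X)=\tfrac c2\langle PX,V\rangle FX .
\end{equation}
Differentiate $|\sigma(X,X)|^2=\lambda^2|X|^4$ in the direction $V=PX$, with $X$ parallel at the point: $c|PX|^2\langle FX,\sigma(X,X)\rangle=0$. At a point of $U$ the vectors $X$ with $PX\ne0$ form an open dense set, so the first equation holds for all $X$. The second is its polarization. The third restates the second, since $\langle t\sigma(X,X),Y\rangle=-\langle\sigma(X,X),FY\rangle$ and $\langle A_{FX}X,Y\rangle=\langle FX,\sigma(X,Y)\rangle$.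
\end{proof}

\section{Model cases}\label{sec:model}

\subsection{The Veronese embedding}

Let $c>0$, $m\ge1$, $r=\frac m2(m+3)$, and let
\[
v:\mathbf{CP}^m\to\mathbf{CP}^r,\qquad v([z_0:\dots:z_m])=\bigl[(z_j^2)_{0\le j\le m},\,(\sqrt2\,z_jz_k)_{0\le j<k\le m}\bigr]
\]
be the second Veronese embedding; the number of coordinates is $\frac12(m+1)(m+2)=r+1$. For $m=1$ the image is a conic in $\mathbf{CP}^2$.

\begin{lemma}\label{veronese}
The map $v$ is an injective holomorphic isometric immersion $\mathbf{CP}^m(c/2)\to\mathbf{CP}^r(c)$. Its image lies in no proper linear subspace, and it maps geodesics to circles.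
\end{lemma}

\begin{proof}
Denote by $v(z)\in\mathbf C^{r+1}$ the vector of the coordinates above. With the Hermitian products, $\langle v(z),v(w)\rangle=\langle z,w\rangle^2$, in particular $|v(z)|^2=|z|^4$. The Kähler form of $\mathbf{CP}^r(c)$ is a constant (depending on $c$ only) times $i\partial\bar\partial\log|w|^2$, so $v$ pulls it back to twice the Kähler form of $\mathbf{CP}^m(c)$. Doubling a metric halves its curvature, so $v$ is isometric on $\mathbf{CP}^m(c/2)$. It is injective because $[v(z)]$ determines the rank one matrix $(z_jz_k)$ up to a factor, hence $[z]$. The image spans because the monomials $z_jz_k$ are linearly independent.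

For $g\in U(m+1)$ the vectors $v(gz)$ have the same Hermitian products as the vectors $v(z)$, which span $\mathbf C^{r+1}$. So there is a unitary map $S(g)$ with $v(gz)=S(g)v(z)$ for all $z$. As $U(m+1)$ acts transitively on the unit tangent vectors of $\mathbf{CP}^m$, it suffices to treat the geodesic $[\cos s:\sin s:0:\dots:0]$, parametrized proportionally to arc length. In the coordinates $z_0^2,\sqrt2z_0z_1,z_1^2$ its image is represented by
\[
(\cos^2s,\ \sqrt2\cos s\sin s,\ \sin^2s)=\tfrac12(1,0,1)+\tfrac12\bigl\{\cos2s\,(1,0,-1)+\sin2s\,(0,\sqrt2,0)\bigr\}.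
\]
The three vectors on the right are pairwise orthogonal, each of length $\sqrt2$, so this is a small circle of the unit sphere $S^2\subset\mathbb R^3$. The projection $S^2\to\mathbf{RP}^2$ is a local homothety for the metric induced from $\mathbf{CP}^2(c)$, and $\mathbf{RP}^2\subset\mathbf{CP}^2(c)$ is totally geodesic, being fixed by complex conjugation. A small circle of a round sphere has constant geodesic curvature, so it satisfies \eqref{circle} with $\pm Y$ its unit normal in the sphere. Therefore the image is a circle in $\mathbf{RP}^2$, and so in the totally geodesic $\mathbf{CP}^2(c)\subset\mathbf{CP}^r(c)$.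
\end{proof}

\subsection{Surfaces of constant Kähler angle}\label{sec:surface}

Let $M$ be a circular geodesic submanifold of real dimension $2$ with $\lambda>0$. Since $P$ is skew, $|PX|=\kappa|X|$ with a function $\kappa$ on $M$, $0\le\kappa\le1$. We assume in this subsection that $\kappa$ is a positive constant, so that $U=M$, and prove that $\kappa=1$, i.e.\ that $M$ is complex. The results below do not depend on this subsection; it shows in the simplest case what the Ricci identity adds to the first derivatives.

For a unit vector $X$ let $\hat X=\kappa^{-1}PX$, so that $P\hat X=-\kappa X$. Then $P$ is $\kappa$ times a rotation by $90^\circ$, so $\nabla P=0$, and \eqref{nablaPF} gives $\langle FY,\sigma(X,Z)\rangle=-\langle t\sigma(X,Y),Z\rangle=\langle FZ,\sigma(X,Y)\rangle$. So the trilinear form $\langle FY,\sigma(X,Z)\rangle$ is totally symmetric, and by Lemma~\ref{cubic} it vanishes. Thus every $\sigma(X,Y)$ is orthogonal to $FTM$, and $J\sigma(X,Y)$ is normal. Put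
\[
\xi=\sigma(X,X),\qquad \zeta=\sigma(X,\hat X),\qquad \ell=|\zeta|^2 .
\]

\emph{First derivatives.} Move along the geodesic with tangent $X$; then $\hat X$ is parallel, $\nabla_X^\perp\xi=0$, and $\nabla^\perp_X\zeta=T(X,X,\hat X)=-\frac c4\kappa FX$ by \eqref{nablasigma}. By \eqref{nablaPF}, $(\nabla_XF)\hat X=\kappa\xi+J\zeta$ and $(\nabla_XF)X=J\xi-\kappa\zeta$. Differentiating $\langle\xi,F\hat X\rangle=0$ and $\langle\zeta,FX\rangle=0$, and using $|FX|^2=1-\kappa^2$, we get
\begin{equation}\label{surf1}
\langle J\xi,\zeta\rangle=\kappa\lambda^2,\qquad \ell=\lambda^2-\tfrac c4(1-\kappa^2).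
\end{equation}
These relations alone determine neither $\lambda$ nor $\kappa$.

\emph{Second derivatives.} Apply the Ricci identity \eqref{ricciid} with $V=\hat X$ and $Y=Z=X$. On the left, $T(X,X,X)=0$ identically, and $T(\hat X,X,X)=\frac c2\kappa FX$ by \eqref{TVXX}, so the left side is $-\frac c2\kappa(J\xi-\kappa\zeta)$. On the right, \eqref{polar} gives $\langle\xi,\zeta\rangle=0$ and $\langle\xi,\sigma(\hat X,\hat X)\rangle=\lambda^2-2\ell$. So $A_\xi X=\lambda^2X$ and $A_\xi\hat X=(\lambda^2-2\ell)\hat X$, and by \eqref{gauss} $R(\hat X,X)X=K\hat X$ with $K=\frac c4(1+3\kappa^2)+\lambda^2-3\ell$. By \eqref{Rtilde}, $\tilde R(\hat X,X)\xi=\frac c2\kappa J\xi$, since the products of $J\hat X$ and $JX$ with $\xi$ vanish. So by \eqref{riccieq} the right side of \eqref{ricciid} is $\frac c2\kappa J\xi+2\ell\zeta-2K\zeta$. Altogether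
\[
\bigl(2K-2\ell+\tfrac c2\kappa^2\bigr)\zeta=c\kappa J\xi .
\]
Pair this with $J\xi$ and divide by $\kappa\lambda^2$ to get $2K-2\ell+\frac c2\kappa^2=c$. By \eqref{surf1}, $K-\ell=\frac c4(1+3\kappa^2)+\lambda^2-4\ell=\frac{5c}4-\frac c4\kappa^2-3\lambda^2$, so the $\kappa^2$-terms cancel and we find $\lambda^2=\frac c4$. Now \eqref{surf1} reads $\ell=\kappa^2\lambda^2$, $\langle J\xi,\zeta\rangle=\kappa\lambda^2$, so equality holds in the Cauchy--Schwarz inequality:
\[
|\zeta-\kappa J\xi|^2=\kappa^2\lambda^2-2\kappa\cdot\kappa\lambda^2+\kappa^2\lambda^2=0 .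
\]
So $\sigma(X,\hat X)=\kappa J\sigma(X,X)$. The same for $\hat X$ in place of $X$, whose partner is $-X$, gives $-\sigma(X,\hat X)=\kappa J\sigma(\hat X,\hat X)$. Hence $\sigma(\hat X,\hat X)=-\xi$, and \eqref{polar} with $V=Z=\hat X$ becomes $-\lambda^2+2\kappa^2\lambda^2=\lambda^2$, so $\kappa=1$.

For $m=1$ Lemma~\ref{veronese} realizes the surviving case $\kappa=1$, $\lambda^2=c/4$: the small circle in its proof has Euclidean radius $1/\sqrt2$ in the unit sphere, hence geodesic curvature $1$ there, and for $c=4$ the metric on $\mathbf{RP}^2$ is that of the unit sphere.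

\section{Vectors attached to a direction, and their derivatives}\label{sec:objects}

We return to a circular geodesic submanifold $M$ of any dimension, and by Lemma~\ref{reduction} we assume $\lambda>0$. \emph{In Sections~\ref{sec:objects}--\ref{sec:bzero} all points considered lie in $U$.} In particular $n\ge2$ there, since $P$ is skew and nonzero. For a unit tangent vector $X$ put
\[
\xi=\sigma(X,X),\quad a=PX,\quad b=A_{FX}X,\quad h=\tfrac c4|FX|^2=\tfrac c4(1-|a|^2),\quad q=\lambda^2+\tfrac c4,
\]
and let $L$ be the symmetric endomorphism with $\langle LY,Z\rangle=\langle\sigma(X,Y),\sigma(X,Z)\rangle$, so that $|\sigma(X,W)|^2=\langle LW,W\rangle$. In Section~\ref{sec:surface} we had $a=\kappa\hat X$, $L\hat X=\ell\hat X$ and $b=0$. We record: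
\begin{itemize}
\item $a\perp X$; $b\perp X$ and $t\xi=2b$, that is, $\langle FY,\xi\rangle=-2\langle b,Y\rangle$, by Lemma~\ref{cubic};
\item $LX=\lambda^2X$ by \eqref{basic}, so $L$ preserves $X^\perp$;
\item $A_\xi X=\lambda^2X$ by \eqref{basic}, and $A_\xi V=\lambda^2V-2LV$ for $V\perp X$ by \eqref{polar}.
\end{itemize}

We must know the products of $\varphi\xi$ with the vectors $\sigma(X,V)$; in the surface case this was the first relation in \eqref{surf1}.

\begin{lemma}\label{lemmae}
For all $V$,
\begin{equation}\label{e}
\langle\varphi\xi,\sigma(X,V)\rangle=\langle e,V\rangle,\qquad e=2La+(2h-\lambda^2)a .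
\end{equation}
\end{lemma}

\begin{proof}
The identity $\langle FX,\sigma(X,X)\rangle=0$ holds on the open set $U$. Differentiate it in the direction $V$ with $X$ parallel at the point. By \eqref{nablaPF} and \eqref{TVXX},
\[
\langle-\sigma(V,a)+\varphi\sigma(V,X),\xi\rangle+\tfrac c2\langle a,V\rangle|FX|^2=0,
\]
and the last term is $2h\langle a,V\rangle$. By \eqref{polar} and $a\perp X$, $\langle\sigma(V,a),\xi\rangle=\lambda^2\langle a,V\rangle-2\langle La,V\rangle$. Since $\varphi$ is skew, $\langle\varphi\sigma(V,X),\xi\rangle=-\langle\varphi\xi,\sigma(X,V)\rangle$, and \eqref{e} follows.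
\end{proof}

Next we move along a geodesic in $U$ with unit tangent $X$ and denote covariant differentiation along it by a prime. We write $uw^T$ for the endomorphism $Y\mapsto\langle w,Y\rangle u$.

\begin{lemma}\label{ode}
Along a geodesic in $U$ with unit tangent $X$,
\begin{equation}\label{odes}
a'=3b,\qquad b'=La+(h-\lambda^2)a,\qquad L'=-\tfrac c4(ab^T+ba^T),\qquad h'=-\tfrac{3c}2\langle a,b\rangle,
\end{equation}
and $(\nabla_XF)X=\varphi\xi-\sigma(X,a)$. For $V\perp X$,
\begin{equation}\label{jacobi}
R(V,X)X=qV-3LV+\tfrac{3c}4\langle a,V\rangle a .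
\end{equation}
\end{lemma}

\begin{proof}
By \eqref{nablaPF}, $a'=(\nabla_XP)X=b+t\xi=3b$, and $(\nabla_XF)X$ is as stated. Let $Y,Z$ be parallel along the geodesic. By \eqref{nablasigma}, $\nabla^\perp_X(\sigma(X,Z))=T(X,X,Z)=-\frac c4\langle a,Z\rangle FX$. Differentiating $\langle b,Z\rangle=\langle FX,\sigma(X,Z)\rangle$ gives
\[
\langle b',Z\rangle=\langle\varphi\xi-\sigma(X,a),\sigma(X,Z)\rangle-\tfrac c4|FX|^2\langle a,Z\rangle=\langle e-La-ha,Z\rangle,
\]
and $e-La-ha=La+(h-\lambda^2)a$. Differentiating $\langle LY,Z\rangle=\langle\sigma(X,Y),\sigma(X,Z)\rangle$ gives $\langle L'Y,Z\rangle=-\frac c4\{\langle a,Y\rangle\langle b,Z\rangle+\langle a,Z\rangle\langle b,Y\rangle\}$. Finally $h'=-\frac c2\langle a,a'\rangle=-\frac{3c}2\langle a,b\rangle$.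

For \eqref{jacobi}, \eqref{Rtilde} gives $\tilde R(V,X)X=\frac c4\{V+3\langle a,V\rangle JX\}$ for $V\perp X$. The quadratic terms in \eqref{gauss} are $\langle A_\xi V-LV,Z\rangle=\langle\lambda^2V-3LV,Z\rangle$.
\end{proof}

\section{The Ricci identity}\label{sec:ricci}

\begin{proposition}\label{keyprop}
For all $V\perp X$,
\begin{equation}\label{key}
4\sigma(X,LV)-q\,\sigma(X,V)-c\langle a,V\rangle\sigma(X,a)+c\langle b,V\rangle FX+\tfrac c2\langle a,V\rangle\varphi\xi=0 .
\end{equation}
\end{proposition}

\begin{proof}
Use \eqref{ricciid} with $Y=Z=X$. As $T(X,X,X)=0$ for all $X$, the first term on the left vanishes. By \eqref{TVXX} and Lemma~\ref{ode},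
\[
(\nabla_XT)(V,X,X)=\tfrac c2\bigl\{\langle(\nabla_XP)X,V\rangle FX+\langle a,V\rangle(\nabla_XF)X\bigr\}
=\tfrac c2\bigl\{3\langle b,V\rangle FX+\langle a,V\rangle(\varphi\xi-\sigma(X,a))\bigr\}.
\]
For the right side we need $\tilde R(V,X)\xi$. In \eqref{Rtilde} with $A=V$, $B=X$, $C=\xi$ the first two terms vanish, $\langle JX,\xi\rangle=\langle FX,\xi\rangle=0$, $\langle JV,\xi\rangle=\langle FV,\xi\rangle=-2\langle b,V\rangle$ and $\langle JV,X\rangle=-\langle a,V\rangle$. So
\[
(\tilde R(V,X)\xi)^\perp=\tfrac c2\bigl\{\langle b,V\rangle FX+\langle a,V\rangle\varphi\xi\bigr\}.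
\]
The remaining terms of \eqref{riccieq} for $\eta=\xi$ are $\sigma(V,\lambda^2X)-\sigma(X,\lambda^2V-2LV)=2\sigma(X,LV)$. Finally, by \eqref{jacobi}, $-2\sigma(R(V,X)X,X)=-2q\sigma(X,V)+6\sigma(X,LV)-\frac{3c}2\langle a,V\rangle\sigma(X,a)$. The Ricci identity therefore says
\begin{multline*}
-\tfrac{3c}2\langle b,V\rangle FX-\tfrac c2\langle a,V\rangle\varphi\xi+\tfrac c2\langle a,V\rangle\sigma(X,a)\\
=\tfrac c2\langle b,V\rangle FX+\tfrac c2\langle a,V\rangle\varphi\xi+8\sigma(X,LV)-2q\sigma(X,V)-\tfrac{3c}2\langle a,V\rangle\sigma(X,a).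
\end{multline*}
Collecting terms and dividing by $2$ gives \eqref{key}.
\end{proof}

Equation \eqref{key} is an identity between normal vectors. We can compute its inner products with the vectors $\sigma(X,Z)$, with $FX$ and, once $b=0$ is known, with $\varphi\xi$. The first two give the following.

\begin{corollary}\label{pairings}
On $X^\perp$,
\begin{gather}
4L^2-qL+c\,bb^T+c\Bigl(h-\frac{\lambda^2}2\Bigr)aa^T=0,\label{quad}\\
4Lb=(q-4h)b+2c\langle a,b\rangle a.\label{Lb1}
\end{gather}
\end{corollary}

\begin{proof}
Pair \eqref{key} with $\sigma(X,Z)$, $Z\perp X$. By \eqref{e} the last term contributes $\frac c2\langle a,V\rangle\langle e,Z\rangle$ with $\frac c2e=cLa+c(h-\frac{\lambda^2}2)a$, and its part $cLa$ cancels the contribution $-c\langle a,V\rangle\langle La,Z\rangle$ of the third term. This is \eqref{quad}. Pair \eqref{key} with $FX$. Here $\langle\sigma(X,W),FX\rangle=\langle b,W\rangle$, $c|FX|^2=4h$, and $0=\langle J\xi,JX\rangle=\langle t\xi,a\rangle+\langle\varphi\xi,FX\rangle$ gives $\langle\varphi\xi,FX\rangle=-2\langle a,b\rangle$. Hence $4Lb-qb-c\langle a,b\rangle a+4hb-c\langle a,b\rangle a=0$.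
\end{proof}

\section{The vector \texorpdfstring{$b$}{b} vanishes}\label{sec:bzero}

Equation \eqref{Lb1} expresses $Lb$ by $a$ and $b$. Differentiating the quadratic equation \eqref{quad} along geodesics gives a second such expression, and comparing the two confines $b$.

\begin{lemma}\label{confine}
For every unit $X$ we have $\langle a,b\rangle=0$. If $a\neq0$ and $b\ne0$, then $h=\frac{\lambda^2}2$.
\end{lemma}

\begin{proof}
We may differentiate \eqref{quad} along a geodesic with tangent $X$, since it stays in $U$ for a short time and $X^\perp$ is parallel along it. By \eqref{odes} the derivatives of the four terms are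
\begin{align*}
(4L^2)'&=-c\{a(Lb)^T+(Lb)a^T+b(La)^T+(La)b^T\},\\
(-qL)'&=\tfrac{qc}4(ab^T+ba^T),\\
(c\,bb^T)'&=c\{(La)b^T+b(La)^T\}+c(h-\lambda^2)(ab^T+ba^T),\\
\bigl(c(h-\tfrac{\lambda^2}2)aa^T\bigr)'&=-\tfrac{3c^2}2\langle a,b\rangle aa^T+3c\bigl(h-\tfrac{\lambda^2}2\bigr)(ab^T+ba^T).
\end{align*}
In the sum the terms $(La)b^T+b(La)^T$ cancel, and after division by $c$ we obtain
\[
aw^T+wa^T=0,\qquad w=-Lb+\Bigl(\frac q4+4h-\frac52\lambda^2\Bigr)b-\frac{3c}4\langle a,b\rangle a .
\]
If $a\neq0$, applying this to $a$ shows $w=sa$ for some $s\in\mathbb R$; then $2s\,aa^T=0$, so $w=0$. Thus $4Lb=(q+16h-10\lambda^2)b-3c\langle a,b\rangle a$. Subtracting \eqref{Lb1} and dividing by $5$,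
\begin{equation}\label{confineeq}
2(2h-\lambda^2)\,b=c\langle a,b\rangle a\qquad\text{whenever }a\ne0 .
\end{equation}

Suppose $\langle a,b\rangle\neq0$ for some $X$. Then $\langle a,b\rangle\ne0$ on an interval of the geodesic in direction $X$. There \eqref{confineeq} paired with $a$ gives $4h-2\lambda^2=c|a|^2$. As $4h=c-c|a|^2$, the function $|a|^2$ is constant on the interval, so $0=(|a|^2)'=6\langle a,b\rangle$, a contradiction. Hence $\langle a,b\rangle=0$ always, and \eqref{confineeq} gives the second statement.
\end{proof}

We now write $b(X)=A_{FX}X$ for arbitrary $X\in T_pM$; this is a quadratic map.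

\begin{proposition}\label{bzero}
$b=0$ for all $X$ over $U$.
\end{proposition}

\begin{proof}
Suppose $b\not\equiv0$ on $T_pM$ for some $p\in U$. The polynomial maps $X\mapsto PX$ and $X\mapsto b(X)$ are homogeneous and both nonzero, so the set $O$ of unit vectors $X\in T_pM$ with $a\neq0$ and $b\ne0$ is open in the unit sphere and nonempty. For $X\in O$, Lemma~\ref{confine} gives $c|FX|^2=2\lambda^2>0$, so $c>0$ and $|PX|^2=1-2\lambda^2/c$. This number is positive, as $a\ne0$ on $O$; call it $\kappa^2$ with $\kappa>0$. Thus $|PX|^2=\kappa^2|X|^2$ on an open cone, hence for all $X\in T_pM$. As $P$ is skew,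
\[
P^2=-\kappa^2I\quad\text{at }p .
\]

Let $X\in O$. Since $h=\frac{\lambda^2}2$ and $\langle a,b\rangle=0$, applying \eqref{quad} to $a$ gives $LW=0$ for $W=4La-qa$. Then $|\sigma(X,W)|^2=\langle LW,W\rangle=0$, so \eqref{key} with $V=a$ reduces to $-c\kappa^2\sigma(X,a)+\frac c2\kappa^2\varphi\xi=0$. Hence $\varphi\sigma(X,X)=2\sigma(X,PX)$ on $O$, and since both sides are quadratic, for all $X\in T_pM$. Polarization gives
\begin{equation}\label{phisigma}
\varphi\sigma(X,Y)=\sigma(X,PY)+\sigma(PX,Y),\qquad X,Y\in T_pM.
\end{equation}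

This relation says that $\varphi$ acts on the values of $\sigma$ as a derivation, and we exploit it by applying $\varphi$ twice. For arbitrary $X\in T_pM$ and $\xi=\sigma(X,X)$, \eqref{phisigma} and $P^2=-\kappa^2I$ give
\[
\varphi^2\xi=2\varphi\sigma(X,PX)=-2\kappa^2\xi+2\sigma(PX,PX).
\]
On the other hand $\varphi^2\xi=-\xi-Ft\xi=-\xi-2Fb(X)$ by \eqref{Jsquared} and Lemma~\ref{cubic}. Thus
\[
2\sigma(PX,PX)=(2\kappa^2-1)\sigma(X,X)-2Fb(X).
\]
Apply $t$. By Lemma~\ref{cubic}, $t\sigma(Y,Y)=2b(Y)$ for all $Y$, and $tF=-I-P^2=-(1-\kappa^2)I$ by \eqref{Jsquared}. So $4b(PX)=2(2\kappa^2-1)b(X)+2(1-\kappa^2)b(X)=2\kappa^2b(X)$, i.e.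
\[
b(PX)=\tfrac{\kappa^2}2\,b(X)\qquad\text{for all }X\in T_pM .
\]
Using this twice, $b(P^2X)=\frac{\kappa^4}4b(X)$. But $P^2X=-\kappa^2X$ and $b$ is quadratic, so $b(P^2X)=\kappa^4b(X)$. As $\kappa\neq0$, $b\equiv0$ on $T_pM$, a contradiction.
\end{proof}

\section{\texorpdfstring{$F$}{F} vanishes on \texorpdfstring{$U$}{U}; proofs of Theorems \ref{thmA} and \ref{thmB}}\label{sec:F}

With $b=0$ we are close to the situation of Section~\ref{sec:surface}. The new points are that $P$ may have several eigenvalues and a kernel.

\begin{proposition}\label{final}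
Let $M$ be circular geodesic with $\lambda>0$ and $U\ne\emptyset$. Then $F=0$ on $U$ and $\lambda^2=\frac c4$; in particular $c>0$. Moreover $\sigma(JX,JX)=-\sigma(X,X)$ and $\sigma(X,JX)=J\sigma(X,X)$ for all $X$ over $U$.
\end{proposition}

\begin{proof}
\emph{The value of $\lambda$.} Let $X$ be a unit vector over $U$. Since $b=0$ along geodesics in $U$, \eqref{odes} gives $0=b'=La+(h-\lambda^2)a$, so
\[
La=(\lambda^2-h)a,\qquad e=\lambda^2a .
\]
Also $t\xi=2b=0$, so $\varphi\xi=J\xi$ and $|\varphi\xi|=\lambda$. Pair \eqref{key} with $\varphi\xi$, use \eqref{e}, and divide by $\lambda^2$: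
\[
4La-qa-c|a|^2a+\tfrac c2a=0 .
\]
If $a\ne0$, this says $4(\lambda^2-h)-\lambda^2-\frac c4-c|a|^2+\frac c2=0$. Since $4h=c-c|a|^2$, the terms with $|a|^2$ cancel and $3\lambda^2=\frac{3c}4$ remains. Over every point of $U$ some $X$ has $a\ne0$, so $\lambda^2=\frac c4$.

\emph{A quartic identity.} Now $h=\lambda^2(1-|a|^2)$, so $La=\lambda^2|a|^2a$. Thus $|\sigma(X,a)|^2=\langle La,a\rangle=\lambda^2|a|^4$, while $\langle J\xi,\sigma(X,a)\rangle=\langle e,a\rangle=\lambda^2|a|^2$. Hence
\[
\bigl|\sigma(X,a)-|a|^2J\xi\bigr|^2=\lambda^2|a|^4-2\lambda^2|a|^4+\lambda^2|a|^4=0,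
\]
and by homogeneity, for all $X$ over $U$,
\begin{equation}\label{quartic}
|X|^2\sigma(X,PX)=|PX|^2J\sigma(X,X).
\end{equation}

\emph{Nonzero eigenvalues.} Fix $p\in U$. As $P$ is skew, $(\ker P)^\perp$ is an orthogonal sum of planes with orthonormal bases $X,\hat X$ such that $PX=\kappa\hat X$, $P\hat X=-\kappa X$, $\kappa>0$. By \eqref{quartic} for $X$ and for $\hat X$, $\sigma(X,\hat X)=\kappa J\sigma(X,X)$ and $-\sigma(X,\hat X)=\kappa J\sigma(\hat X,\hat X)$, so $\sigma(\hat X,\hat X)=-\sigma(X,X)$. Now \eqref{polar} with $V=Z=\hat X$ reads $-\lambda^2+2\kappa^2\lambda^2=\lambda^2$. Hence $\kappa=1$ for each of these planes. So $|PY|=|Y|$ for $Y\in(\ker P)^\perp$, that is, $FY=0$ and $PY=JY$. For every unit $Y\in(\ker P)^\perp$ the vectors $Y,JY$ now form such a pair with $\kappa=1$, so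
\begin{equation}\label{minus}
\sigma(JY,JY)=-\sigma(Y,Y),\qquad \sigma(Y,JY)=J\sigma(Y,Y),\qquad Y\in(\ker P)^\perp .
\end{equation}

\emph{No kernel.} Suppose $X\in\ker P$ is a unit vector, and let $Y\in(\ker P)^\perp\ne0$ be a unit vector. Insert $X+\tau Y$ in \eqref{quartic}; as $P(X+\tau Y)=\tau JY$,
\[
(1+\tau^2)\{\tau\sigma(X,JY)+\tau^2\sigma(Y,JY)\}=\tau^2J\{\sigma(X,X)+2\tau\sigma(X,Y)+\tau^2\sigma(Y,Y)\}.
\]
The coefficient of $\tau^2$ gives $\sigma(Y,JY)=J\sigma(X,X)$, so $\sigma(Y,Y)=\sigma(X,X)$ by \eqref{minus}. The same holds with $JY$ in place of $Y$, so $\sigma(JY,JY)=\sigma(X,X)=\sigma(Y,Y)$. By \eqref{minus} then $\sigma(Y,Y)=0$, which contradicts $\lambda>0$. Hence $\ker P=0$, so $F=0$ at $p$, and \eqref{minus} holds for all tangent vectors at $p$.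
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thmA}]
$F=0$ on $U$, by Lemma~\ref{reduction} if $\lambda=0$ and by Proposition~\ref{final} if $\lambda>0$ and $U\neq\emptyset$; if $U=\emptyset$ there is nothing to show. Lemma~\ref{reduction} gives that $M$ is totally real or complex and that $\nabla\sigma=0$. Taking the trace, $\nabla^\perp H=0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thmB}]
``Only if'' is Lemma~\ref{isotropy} and Theorem~\ref{thmA}. Conversely, let $\nabla\sigma=0$ and let $|\sigma(X,X)|=\lambda(p)$ for all unit $X\in T_pM$. Let $X$ be the tangent field of a unit speed geodesic and $\xi=\sigma(X,X)$. Then $\nabla^\perp_X\xi=(\nabla_X\sigma)(X,X)=0$, so $\lambda=|\xi|$ is constant along the geodesic. As $|\sigma(X,X)|^2$ is constant on each unit sphere, its differential there vanishes, i.e.\ $\langle\xi,\sigma(X,Z)\rangle=0$ for $Z\perp X$; so $A_\xi X=\lambda^2X$. Therefore $\tilde\nabla_XX=\xi$ and $\tilde\nabla_X\xi=-\lambda^2X$. If $\lambda>0$, \eqref{circle} holds with $k=\lambda$ and $Y=\xi/\lambda$; if $\lambda=0$, the image is a geodesic.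
\end{proof}

\section{Complete submanifolds: proof of Theorem \ref{thmC}}\label{sec:C}

\begin{proof}[Proof of Theorem~\ref{thmC}]
Let $M$ be complete and circular geodesic, neither totally real nor totally geodesic. Then $\lambda>0$ and $U\neq\emptyset$. By Theorem~\ref{thmA}, $M$ is complex, hence a Kähler manifold of complex dimension $m=n/2$ with $U=M$, and Proposition~\ref{final} gives $c>0$, $\lambda^2=\frac c4$, $\sigma(JX,JX)=-\sigma(X,X)$ and $\sigma(X,JX)=J\sigma(X,X)$. By the Gauss equation \eqref{gauss} the holomorphic sectional curvature of $M$ in the direction of a unit vector $X$ is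
\[
c+\langle\sigma(X,X),\sigma(JX,JX)\rangle-|\sigma(X,JX)|^2=c-2\lambda^2=\tfrac c2 .
\]
By the theorem of Hawley and Igusa, a complete simply connected Kähler manifold of complex dimension $m$ and constant holomorphic sectional curvature $c/2>0$ is holomorphically isometric to $\mathbf{CP}^m(c/2)$. Applied to the universal covering of $M$, it provides a holomorphic Riemannian covering $\pi:\mathbf{CP}^m(c/2)\to M$.

Choose $N'\ge\max(N,r)$ and regard $\mathbf{CP}^N(c)$ and $\mathbf{CP}^r(c)$ as linear, hence totally geodesic, subspaces of $\mathbf{CP}^{N'}(c)$. Calabi's rigidity theorem \cite{calabi} states that two holomorphic isometric immersions of a connected Kähler manifold into $\mathbf{CP}^{N'}(c)$ differ by a holomorphic isometry of $\mathbf{CP}^{N'}(c)$. By Lemma~\ref{veronese}, $f\circ\pi$ and the Veronese embedding $v$ are two such immersions, so $f\circ\pi=\Phi\circ v$ with a holomorphic isometry $\Phi$. As $v$ is injective, so is $\pi$; hence $\pi$ is a holomorphic isometry and $M$ is holomorphically isometric to $\mathbf{CP}^m(c/2)$. The image of $v$ spans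 $\mathbf{CP}^r(c)$, and $\Phi$ maps linear subspaces to linear subspaces, so $\Phi(\mathbf{CP}^r(c))$ is the smallest linear subspace containing $f(M)$. It is therefore contained in $\mathbf{CP}^N(c)$, and $f$ is, up to a holomorphic isometry, the second Veronese embedding into this totally geodesic $\mathbf{CP}^r(c)$.

Conversely, the second Veronese embedding is circular geodesic by Lemma~\ref{veronese}; composing with a totally geodesic inclusion preserves circles. It is complex, hence not totally real, and it is not totally geodesic, since its holomorphic sectional curvature is $c/2\ne c$.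

Finally let $c<0$ and let $M$ be circular geodesic, complete or not. By Proposition~\ref{final}, $\lambda>0$ together with $U\ne\emptyset$ would imply $c>0$. So $U=\emptyset$ and $M$ is totally real, or $\lambda=0$ and $M$ is totally geodesic; in the latter case $M$ is totally real or complex by Theorem~\ref{thmA}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{calabi}
Calabi,
Ann.\ of Math.\ \textbf{58} (1953).

\bibitem{problem}
\emph{Circular Geodesic Submanifolds with Parallel Mean Curvature Vector in a Non-flat Complex Space Form},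
\url{https://projecteuclid.org/journalArticle/Download?urlid=10.3792%2Fpjaa.73.55},
doi:10.3792/pjaa.73.55.

\end{thebibliography}

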